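# Lifting module maps out of the Hardy space: $\mathbb H^2$ is projective over the disk algebra

## 1. Lifting out of a unitary module by averaging

Let $T_K$ and $T_L$ be operators on Hilbert spaces $K$ and $L$, and let $B:K\to L$ be a bounded surjection with $BT_K=T_LB$. Suppose a third operator $T_P$ on $P$ comes with a bounded map $\varphi:P\to L$ such that $\varphi T_P=T_L\varphi$. As a linear map, $\varphi$ lifts through $B$ at once. The problem is to lift it by a map $\psi:P\to K$ that also satisfies $\psi T_P=T_K\psi$. We fix the class of operators first, then settle the case in which $T_P$ is unitary.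

Throughout, $\mathbb A(\mathbb D)$ is the disk algebra: the functions analytic in the open unit disk $\mathbb D$ that extend continuously to $\overline{\mathbb D}$, with the norm $\|f\|_\infty=\sup_{\mathbb T}|f|$. Polynomials are dense in it.

**Definition (Hilbert module).** A Hilbert $\mathbb A(\mathbb D)$-module is a Hilbert space $K$ with a continuous bilinear multiplication $\mathbb A(\mathbb D)\times K\to K$, written $(f,x)\mapsto f\cdot x$, that makes $K$ a unital module. Put
$$\alpha_K=\sup\{\|f\cdot x\|:\|f\|_\infty\le 1,\ \|x\|\le 1\}<\infty .$$

Such a module is the same thing as a polynomially bounded operator. If $T$ denotes multiplication by $z$ on $K$, then $p\cdot x=p(T)x$ for polynomials $p$, so $\|p(T)\|\le\alpha_K\|p\|_\infty$. Conversely, if $\|p(T)\|\le c\|p\|_\infty$ for all polynomials $p$, then $p\mapsto p(T)$ extends by density to a bounded unital homomorphism on $\mathbb A(\mathbb D)$, and $f\cdot x=f(T)x$ is a module action. In particular $\|T^n\|\le\alpha_K$ for all $n\ge 0$.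

The module is called contractive if $\|f\cdot x\|\le\|f\|_\infty\|x\|$ always holds; by von Neumann's inequality this means that $T$ is a contraction. It is isometric or unitary if $T$ is an isometry or a unitary operator, and cramped if it is similar to a contractive module, that is, isomorphic to one by a bounded invertible module map. For example, $\mathbb C$ with $f\cdot w=f(\lambda)w$, for a fixed $\lambda\in\overline{\mathbb D}$, is contractive; $L^2(\mathbb T)$ with pointwise multiplication is unitary; and the Hardy space $\mathbb H^2$ with $f\cdot h=fh$ is isometric and not unitary, since multiplication by $z$ there is the shift $S$.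

**Definition (the category and its projectives).** $\mathcal H$ is the category of all Hilbert $\mathbb A(\mathbb D)$-modules, with bounded linear module maps as morphisms. An object $P$ is projective if for every surjective morphism $B:K\to L$ and every morphism $\varphi:P\to L$ there is a morphism $\psi:P\to K$ with $B\psi=\varphi$.

Two facts will be used all the time. First, a bounded operator between Hilbert modules that intertwines the multiplications by $z$ is a module map: it commutes with polynomials, hence with all of $\mathbb A(\mathbb D)$, because polynomials are dense and the actions are continuous. Second, if $B:K\to L$ is surjective, then $B$ restricted to $(\ker B)^\perp$ is a bounded bijection onto $L$. Its inverse is a bounded linear map $R:L\to K$ with $BR=I$. We write $\beta_B=\|R\|$, so every $l\in L$ equals $By$ for some $y$ with $\|y\|\le\beta_B\|l\|$. In general $R$ is not a module map.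

**Proposition 1.** Every unitary Hilbert module $P$ is projective in $\mathcal H$.

Proof. Let $U$ be multiplication by $z$ on $P$, let $B:K\to L$ be a surjective morphism, and let $\varphi:P\to L$ be a morphism. Write $T_K$, $T_L$ for multiplication by $z$ on $K$, $L$. The linear map $R\varphi$ lifts $\varphi$, and we average its conjugates. Let $\mathrm{LIM}$ be a Banach limit: a linear functional of norm one on bounded complex sequences, invariant under the shift of sequences and equal to the ordinary limit on convergent ones. Since
$$|\langle T_K^nR\varphi U^{-n}h,k\rangle|\le\alpha_K\beta_B\|\varphi\|\,\|h\|\,\|k\|,$$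
the formula
$$\langle\psi h,k\rangle=\mathrm{LIM}_n\,\langle T_K^nR\varphi U^{-n}h,k\rangle$$
defines a bounded operator $\psi:P\to K$.

It is a module map. Indeed
$$\langle T_K\psi U^{-1}h,k\rangle=\langle\psi U^{-1}h,T_K^*k\rangle=\mathrm{LIM}_n\langle T_K^{n+1}R\varphi U^{-(n+1)}h,k\rangle=\langle\psi h,k\rangle$$
by shift invariance, so $T_K\psi=\psi U$.

It lifts $\varphi$. For $l\in L$,
$$\langle B\psi h,l\rangle=\mathrm{LIM}_n\langle BT_K^nR\varphi U^{-n}h,l\rangle=\mathrm{LIM}_n\langle T_L^n\varphi U^{-n}h,l\rangle=\mathrm{LIM}_n\langle\varphi U^nU^{-n}h,l\rangle=\langle\varphi h,l\rangle.\qquad\blacksquare$$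

Now replace the unitary $U$ by the shift $S$ on $\mathbb H^2$. What changes? The proof used $U^{-n}$, and $S$ has only a left inverse, $S^*$. If we average $T_K^nR\varphi S^{*n}$ instead, then $\|S^{*n}h\|\to0$ for every $h\in\mathbb H^2$, so the average is $\psi=0$. In the last display, $U^nU^{-n}=I$ has become $S^nS^{*n}$, which tends strongly to $0$. The method does not lose a constant here; it loses the whole map.

There is a further reason for care. In the subcategory $\mathcal C$ of cramped Hilbert modules, isometric modules are projective. In $\mathcal H$ this fails: by an example of Pisier, for a suitable infinite-dimensional Hilbert space $H$ the vector-valued Hardy space $\mathbb H^2(H)$ is not projective in $\mathcal H$. Here $\mathbb H^2(H)=\mathbb H^2\otimes H$ consists of the series $\sum_{n\ge0}z^ne_n$ with $e_n\in H$ and $\sum\|e_n\|^2<\infty$, with pointwise multiplication. These notes treat the scalar space, which turns out to be projective, and then count how many copies of it a projective module may contain. The question comes from "Projectivity and Extensions of Hilbert Modules over $\mathbb A(\mathbb D^N)$"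 (doi:10.1307/mmj/1029005711).

## 2. A morphism out of $\mathbb H^2$ is one vector

The space $\mathbb H^2$ has a feature that $\mathbb H^2(H)$ lacks when $\dim H>1$: the single vector $1$ generates it. Write $m$ for normalized Lebesgue measure on $\mathbb T$ and $\|\cdot\|_2$ for the norm of $\mathbb H^2$.

**Lemma 2.** Let $K$ be a Hilbert module and $C\ge0$. The map $\psi\mapsto\psi(1)$ is a bijection from the module maps $\psi:\mathbb H^2\to K$ with $\|\psi\|\le C$ onto the vectors $x\in K$ with
$$\|f\cdot x\|\le C\|f\|_2\quad\text{for all polynomials } f. \tag{1}$$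
If $B:K\to L$ and $\varphi:\mathbb H^2\to L$ are morphisms, then $B\psi=\varphi$ if and only if $B\psi(1)=\varphi(1)$.

Proof. If $\psi$ is a module map with $\|\psi\|\le C$ and $x=\psi(1)$, then $f\cdot x=\psi(f)$, so (1) holds, and $x$ determines $\psi$ on the dense set of polynomials. Conversely, given (1), the map $f\mapsto f\cdot x$ on polynomials extends to an operator $\psi:\mathbb H^2\to K$ with $\|\psi\|\le C$. It satisfies $\psi(zf)=z\cdot\psi(f)$ for polynomials $f$, hence for all $f\in\mathbb H^2$ by continuity, so it is a module map. Finally, $B\psi$ and $\varphi$ are module maps out of $\mathbb H^2$, and they agree if and only if they agree at $1$. $\blacksquare$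

So the task is: given $B$ and $\varphi$, find $x\in K$ with $Bx=\varphi(1)$ and with (1) for some $C$. Every $x\in K$ satisfies $\|f\cdot x\|\le\alpha_K\|x\|\,\|f\|_\infty$. The whole difficulty is to have $\|f\|_2$ in place of $\|f\|_\infty$.

To test (1) in examples we use the following. If $k\in L^2(\mathbb T)$ and
$$\int|p|^2|k|^2\,dm\le c\int|p|^2\,dm\quad\text{for all polynomials }p, \tag{2}$$
then $|k|^2\le c$ almost everywhere. Indeed, multiplying $p$ by $z^{-N}$ does not change $|p|$ on $\mathbb T$, so (2) holds for trigonometric polynomials, hence, by uniform approximation, for all continuous $p$. Taking $p=\sqrt v$ gives $\int v|k|^2\,dm\le c\int v\,dm$ for every continuous $v\ge0$, and therefore $|k|^2\le c$ almost everywhere.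

**Example 1.** Let $K=\mathbb H^2$, $L=\mathbb H^2/z^N\mathbb H^2$, let $B$ be the quotient map, and let $\varphi(f)=af+z^N\mathbb H^2$ for a polynomial $a$ of degree less than $N$. The lifts of the vector $\varphi(1)$ are the functions $x=a+z^Nb$ with $b\in\mathbb H^2$. By (2), such an $x$ satisfies (1) exactly when $|x|\le C$ almost everywhere. So $x=a$ is a good lift. The choice $b=(1-z)^{-1/4}$, which lies in $\mathbb H^2$ because $|1-z|^{-1/2}$ is integrable on $\mathbb T$, gives a lift that satisfies (1) for no $C$.

In Example 1 the lift $a$ has the smallest norm, since $a\perp z^N\mathbb H^2$. The first thing to try in general is therefore the lift of smallest norm, $x=R\varphi(1)$. It fails already for a module that is similar to an isometric one.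

**Example 2.** Let $k(z)=|1-z|^{-1/4}$ on $\mathbb T$, a function in $L^2(\mathbb T)$ that is not bounded. Let $A:\mathbb H^2\to L^2(\mathbb T)$ be the rank-one map $Ah=h(0)k$, and let $W(a,h)=(a+Ah,h)$, an invertible operator on $K=L^2(\mathbb T)\oplus\mathbb H^2$. Carry the pointwise action over by $W$:
$$f\cdot(a,h)=W\bigl(f(a-Ah),\,fh\bigr)=\bigl(f(a-h(0)k)+f(0)h(0)k,\ fh\bigr). \tag{3}$$
This is a Hilbert module similar to $L^2(\mathbb T)\oplus\mathbb H^2$, and $B(a,h)=h$ is a surjective morphism onto $L=\mathbb H^2$. Take $\varphi=\mathrm{id}$. The lift of $1$ of smallest norm is $(0,1)$, and (3) gives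
$$f\cdot(0,1)=\bigl((f(0)-f)k,\ f\bigr).$$
For $f=zp$ the square of the norm is $\int|p|^2|k|^2\,dm+\|p\|_2^2$. If (1) held for some $C$, then (2) would hold with $c=C^2$, and $k$ would be bounded; it is not. So $(0,1)$ satisfies (1) for no $C$. On the other hand, $x=(k,1)$ is a good lift: $f\cdot(k,1)=(f(0)k,f)$, and $|f(0)|\le\|f\|_2$, so (1) holds with $C^2=\|k\|_2^2+1$.

A good vector may thus exist while the norm of $K$ does not point to it. We need a way to find $x$ that uses the inequalities (1) themselves.

## 3. Dividing by one polynomial, then by an average of several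

Suppose we want the inequality in (1) for only one polynomial $f$, and $f$ has no zero in $\overline{\mathbb D}$. Then $1/f\in\mathbb A(\mathbb D)$. Lift $\varphi(f)$ instead of $\varphi(1)$: choose $y$ with $By=\varphi(f)$ and $\|y\|\le\beta_B\|\varphi\|\,\|f\|_2$, and put $x=\frac1f\cdot y$. Then
$$Bx=\tfrac1f\cdot\varphi(f)=\varphi(1),\qquad \|f\cdot x\|=\|y\|\le\beta_B\|\varphi\|\,\|f\|_2 .$$
Each single inequality can be met with a constant independent of $f$. But the vector depends on $f$. In Example 2, with $y=(0,f)$, formula (3) gives $x=\bigl((1-f(0)/f)k,\,1\bigr)$, which is not the same vector for $f=1$ and for $f=2+z$.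

To serve several polynomials $f_1,\dots,f_n$ with one vector, we ask first for less. Given weights $\lambda_i\ge0$ with $\sum\lambda_i=1$, and $\|f_i\|_2=1$, we ask for a lift $x$ of $\varphi(1)$ with
$$\sum_i\lambda_i\|f_i\cdot x\|^2\le C^2 . \tag{4}$$
For this, divide by one polynomial $g$ that represents the average:
$$|g|^2=\varepsilon+\sum_i\lambda_i|f_i|^2\quad\text{on }\mathbb T. \tag{5}$$
The term $\varepsilon>0$ makes the right side strictly positive, so that $g$ can be taken without zeros; it will also keep $\|x\|$ bounded. With $By=\varphi(g)$ and $x=\frac1g\cdot y$ we get $f_i\cdot x=\frac{f_i}g\cdot y$. With $u_i=\sqrt{\lambda_i}f_i/g$, the left side of (4) is $\sum\|u_i\cdot y\|^2$, where $\sum|u_i|^2\le1$ on $\mathbb T$. So the question becomes whether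
$$\sum_i|u_i|^2\le1\ \text{ on }\mathbb T\quad\text{implies}\quad\sum_i\|u_i\cdot y\|^2\le\text{const}\cdot\|y\|^2$$
with a constant that does not depend on $n$. If $z$ acts on $K$ as a unitary operator, the spectral theorem gives a measure $\mu$ on $\mathbb T$ of total mass $\|y\|^2$ with $\|u\cdot y\|^2=\int|u|^2d\mu$, and the implication holds with constant $1$. In a general Hilbert module there is no such measure, and bounding the terms one at a time gives only $n\alpha_K^2\|y\|^2$. This is where a deep theorem enters.

**Definition (2-summing).** A bounded linear map $v$ from a Banach space $E$ to a Hilbert space is 2-summing if there is a constant $c$ such that, for all finite families $(u_i)$ in $E$,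
$$\sum_i\|v(u_i)\|^2\le c^2\sup\Bigl\{\sum_i|\xi(u_i)|^2:\xi\in E^*,\ \|\xi\|\le1\Bigr\}.$$
The least $c$ is $\pi_2(v)$.

The inclusion $\mathbb A(\mathbb D)\to\mathbb H^2$ is 2-summing with $c=1$: we have $\sum\|u_i\|_2^2=\int\sum|u_i|^2dm\le\sup_{\mathbb T}\sum|u_i|^2$, and point evaluations are functionals of norm at most $1$. The identity of $\ell^2$ is not 2-summing: for $n$ orthonormal vectors the left side is $n$ and the supremum is $1$.

**Theorem A (Bourgain).** There is an absolute constant $G$ such that for every Hilbert space $K$, every bounded linear $v:\mathbb A(\mathbb D)\to K$ and all $u_0,\dots,u_n\in\mathbb A(\mathbb D)$,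
$$\sum_i\|v(u_i)\|^2\le G^2\|v\|^2\sup_{\mathbb T}\sum_i|u_i|^2 .$$

This is the statement that every bounded operator from $\mathbb A(\mathbb D)$ to a Hilbert space is 2-summing, and we take that statement from J. Bourgain, *New Banach space properties of the disc algebra and $H^\infty$*, Acta Math. 152 (1984) 1–48; see also G. Pisier, *A simple proof of a theorem of Jean Bourgain*, Michigan Math. J. 39 (1992) 475–484. The displayed form follows from it in two steps. For the supremum in the definition,
$$\sup_{\|\xi\|\le1}\Bigl(\sum_i|\xi(u_i)|^2\Bigr)^{1/2}=\sup_{\|\xi\|\le1}\ \sup_{\sum|a_i|^2\le1}\Bigl|\xi\Bigl(\sum_i a_iu_i\Bigr)\Bigr|=\sup_{\sum|a_i|^2\le1}\Bigl\|\sum_i a_iu_i\Bigr\|_\infty=\sup_{\mathbb T}\Bigl(\sum_i|u_i|^2\Bigr)^{1/2}.$$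
For the uniform constant, $\mathbb A(\mathbb D)$ is separable, so the closure of the range of $v$ is separable and we may take $K\subset\ell^2$. The space $\Pi_2(\mathbb A(\mathbb D),\ell^2)$ of 2-summing operators is a Banach space under $\pi_2$, and $\|v\|\le\pi_2(v)$. By the theorem it equals $B(\mathbb A(\mathbb D),\ell^2)$ as a set. By the open mapping theorem the two norms are equivalent, so $\pi_2(v)\le G\|v\|$ for some $G$.

The polynomial $g$ in (5) comes from a classical theorem, whose strict case is short.

**Theorem B (Fejér–Riesz).** A trigonometric polynomial $w>0$ on $\mathbb T$ equals $|g|^2$ on $\mathbb T$ for a polynomial $g$ with no zeros in $\overline{\mathbb D}$. In particular $1/g\in\mathbb A(\mathbb D)$.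

Proof. Let $d$ be the degree of $w$; since $w$ is real, the coefficients of $z^{d}$ and $z^{-d}$ are conjugate, and both are nonzero. Then $q(z)=z^dw(z)$ is a polynomial of degree $2d$ with $q(0)\ne0$, with no zeros on $\mathbb T$, and with $q(z)=z^{2d}\,\overline{q(1/\bar z)}$. So its zeros come in pairs $\zeta,1/\bar\zeta$ of equal multiplicity. List the zeros outside $\overline{\mathbb D}$ as $\zeta_1,\dots,\zeta_d$ and put $g_0=\prod(z-\zeta_j)$. For $|z|=1$ we have $|z-1/\bar\zeta|=|\bar\zeta z-1|/|\zeta|=|\zeta-z|/|\zeta|$. Hence $w=|q|=c\,|g_0|^2$ on $\mathbb T$ with a constant $c>0$. Take $g=\sqrt c\,g_0$. $\blacksquare$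

For instance, $5+2z+2z^{-1}=|2+z|^2$ on $\mathbb T$, and $2+z$ has its only zero at $-2$.

What remains is to pass from (4), where $x$ may depend on the weights, to one $x$ that satisfies all the inequalities. A separation argument does this for finitely many polynomials, and weak compactness does it for all of them.

## 4. $\mathbb H^2$ is projective

**Theorem 3.** $\mathbb H^2$ is projective in $\mathcal H$. More precisely, if $B:K\to L$ is a surjective morphism and $\varphi:\mathbb H^2\to L$ is a morphism in $\mathcal H$, there is a morphism $\psi:\mathbb H^2\to K$ with $B\psi=\varphi$ and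
$$\|\psi\|\le G\,\alpha_K\,\beta_B\,\|\varphi\| .$$

Proof. Put $C_0=G\alpha_K\beta_B\|\varphi\|$. Fix $\varepsilon\in(0,1]$ and let
$$C^2=(1+\varepsilon)C_0^2,\qquad M^2=C^2/\varepsilon,\qquad X=\{x\in K:\ Bx=\varphi(1),\ \|x\|\le M\}.$$
The set $X$ is convex, norm closed and bounded, hence weakly compact. Let $\mathcal P$ be the set of polynomials $f$ with $\|f\|_2=1$, and for $f\in\mathcal P$ put
$$X_f=\{x\in X:\ \|f\cdot x\|\le C\}.$$
Since $x\mapsto f\cdot x$ is bounded and linear, $X_f$ is convex and norm closed, hence weakly closed.

**Step 1 (the averaged estimate).** This step finds, for given weights, a vector that satisfies (4). Let $f_1,\dots,f_n\in\mathcal P$, $\lambda_i\ge0$, $\sum\lambda_i=1$. We claim that there is $x\in X$ with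
$$\sum_{i=1}^n\lambda_i\|f_i\cdot x\|^2\le C^2. \tag{6}$$

The function $w=\varepsilon+\sum\lambda_i|f_i|^2$ is a strictly positive trigonometric polynomial on $\mathbb T$, and $\int w\,dm=\varepsilon+\sum\lambda_i\|f_i\|_2^2=1+\varepsilon$. By Theorem B, $w=|g|^2$ on $\mathbb T$ with a polynomial $g$ such that $1/g\in\mathbb A(\mathbb D)$, and $\|g\|_2^2=1+\varepsilon$. Choose $y\in K$ with
$$By=\varphi(g),\qquad\|y\|\le\beta_B\|\varphi\|(1+\varepsilon)^{1/2},$$
and set $x=\frac1g\cdot y$. Because $B$ and $\varphi$ are module maps, $Bx=\frac1g\cdot\varphi(g)=\varphi\bigl(\frac1g\,g\bigr)=\varphi(1)$.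

Let $u_0=\sqrt\varepsilon/g$ and $u_i=\sqrt{\lambda_i}f_i/g$ for $1\le i\le n$. These functions lie in $\mathbb A(\mathbb D)$, and $\sum_{i\ge0}|u_i|^2=w/|g|^2=1$ on $\mathbb T$. Moreover $u_0\cdot y=\sqrt\varepsilon\,x$ and $u_i\cdot y=\sqrt{\lambda_i}\,f_i\cdot x$. Apply Theorem A to the map $v:\mathbb A(\mathbb D)\to K$, $v(h)=h\cdot y$, for which $\|v\|\le\alpha_K\|y\|$:
$$\varepsilon\|x\|^2+\sum_{i=1}^n\lambda_i\|f_i\cdot x\|^2=\sum_{i=0}^n\|u_i\cdot y\|^2\le G^2\alpha_K^2\|y\|^2\le(1+\varepsilon)C_0^2=C^2 .$$
The first term gives $\|x\|\le M$, so $x\in X$. The others give (6).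

**Step 2 (from averages to finitely many inequalities at once).** This step removes the weights. We claim that $X_{f_1}\cap\dots\cap X_{f_n}\ne\emptyset$ for all $f_1,\dots,f_n\in\mathcal P$.

By Step 1, $X\ne\emptyset$. The function $x\mapsto\max_i\|f_i\cdot x\|^2$ is convex and norm continuous, hence weakly lower semicontinuous, so it attains its minimum $\mu$ on the weakly compact set $X$. If $\mu\le C^2$, a minimizer lies in every $X_{f_i}$ and the claim is proved. Suppose $\mu>C^2$. Consider in $\mathbb R^n$
$$D=\{t:\ \text{there is }x\in X\text{ with }t_i\ge\|f_i\cdot x\|^2\text{ for all }i\},\qquad O=\{t:\ t_i<\mu\text{ for all }i\}.$$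
The set $D$ is nonempty. It is convex because $X$ is convex and each $x\mapsto\|f_i\cdot x\|^2$ is convex. The set $O$ is open, convex and nonempty. They are disjoint: a point $t\in D\cap O$ would give $x\in X$ with $\max_i\|f_i\cdot x\|^2\le\max_it_i<\mu$. So there is $\lambda\ne0$ in $\mathbb R^n$ with
$$\lambda\cdot d\ge\lambda\cdot t\quad\text{for all }d\in D,\ t\in O .$$
Letting a single $t_i\to-\infty$ shows $\lambda_i\ge0$, since otherwise the right side would be unbounded above. Scale $\lambda$ so that $\sum\lambda_i=1$. Letting all $t_i\uparrow\mu$ gives $\lambda\cdot d\ge\mu$ on $D$. With $d=(\|f_i\cdot x\|^2)_i$ this reads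
$$\sum_i\lambda_i\|f_i\cdot x\|^2\ge\mu>C^2\quad\text{for every }x\in X,$$
which contradicts (6). Hence $\mu\le C^2$.

**Step 3 (all polynomials at once).** This step produces the vector required by Lemma 2. The sets $X_f$, $f\in\mathcal P$, are weakly closed subsets of the weakly compact set $X$, and by Step 2 they have the finite intersection property. So there is $x\in\bigcap_{f\in\mathcal P}X_f$. By homogeneity,
$$Bx=\varphi(1),\qquad\|f\cdot x\|\le C\|f\|_2\ \text{ for all polynomials }f .$$
By Lemma 2 there is a module map $\psi_\varepsilon:\mathbb H^2\to K$ with $\psi_\varepsilon(1)=x$, $B\psi_\varepsilon=\varphi$ and $\|\psi_\varepsilon\|\le C=(1+\varepsilon)^{1/2}C_0$. This already proves that $\mathbb H^2$ is projective.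

**Step 4 (the constant).** This step removes the factor $(1+\varepsilon)^{1/2}$. Bounded sets of operators are relatively compact in the weak operator topology (WOT), so $(\psi_{1/j})_{j\ge1}$ has a WOT cluster point $\psi$. Multiplication by a fixed bounded operator on either side is WOT continuous, so the equations $\psi_{1/j}S=T_K\psi_{1/j}$ and $B\psi_{1/j}=\varphi$ pass to $\psi$; thus $\psi$ is a module map that lifts $\varphi$. For each $\delta>0$, all but finitely many $\psi_{1/j}$ lie in the ball of radius $(1+\delta)^{1/2}C_0$, which is WOT closed. Hence $\|\psi\|\le(1+\delta)^{1/2}C_0$ for every $\delta>0$, so $\|\psi\|\le C_0$. $\blacksquare$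

## 5. Polynomially bounded extensions of the shift

Projectivity has a concrete meaning for block operator matrices. It says that the matrix in the next statement can be diagonalized by a similarity as soon as it is polynomially bounded.

**Corollary 4.** Let $S$ be the shift on $\mathbb H^2$, $T\in B(K)$, $X\in B(\mathbb H^2,K)$. If $R=\begin{pmatrix}T&X\\0&S\end{pmatrix}$ is polynomially bounded, then $X=AS-TA$ for some bounded $A:\mathbb H^2\to K$, and $R$ is similar to $T\oplus S$.

Proof. Since $R$ is polynomially bounded, it makes $K\oplus\mathbb H^2$ a Hilbert module with $z$ acting as $R$. The coordinate projection $B(a,h)=h$ satisfies $BR=SB$, so it is a surjective morphism onto $\mathbb H^2$. By Theorem 3 the identity of $\mathbb H^2$ lifts to a morphism $\psi$ with $B\psi=\mathrm{id}$; hence $\psi h=(Ah,h)$ with $A:\mathbb H^2\to K$ bounded. The identity $R\psi=\psi S$ reads $(TAh+Xh,\,Sh)=(ASh,\,Sh)$, so $X=AS-TA$. Finally,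
$$R\begin{pmatrix}I&A\\0&I\end{pmatrix}=\begin{pmatrix}T&TA+X\\0&S\end{pmatrix}=\begin{pmatrix}T&AS\\0&S\end{pmatrix}=\begin{pmatrix}I&A\\0&I\end{pmatrix}(T\oplus S),$$
and the triangular factor is invertible. $\blacksquare$

Example 2 is of this form, with $T$ multiplication by $z$ on $L^2(\mathbb T)$ and $Ah=h(0)k$. There $Xh=A(zh)-zAh=-h(0)zk$.

## 6. How many copies of $\mathbb H^2$ a cramped projective contains

Together with Proposition 1 and Pisier's example, Theorem 3 determines which cramped modules are projective in $\mathcal H$. Nothing is claimed here about whether non-cramped projective objects of $\mathcal H$ exist. We need three formal facts.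

**Lemma 5.** In $\mathcal H$, finite direct sums of projectives, direct summands of projectives, and modules similar to projectives are projective.

Proof. Let $B:K\to L$ be a surjective morphism. For $P=P_1\oplus\dots\oplus P_n$ and $\varphi:P\to L$, lift each $\varphi|_{P_i}$ to $\psi_i$ and add: $\psi(h_1,\dots,h_n)=\sum\psi_ih_i$. For the other two claims, suppose $\iota:Q\to P$ and $\pi:P\to Q$ are morphisms with $\pi\iota=\mathrm{id}_Q$ and $P$ is projective. Given $\varphi:Q\to L$, lift $\varphi\pi$ to $\theta:P\to K$. Then $B\theta\iota=\varphi\pi\iota=\varphi$. $\blacksquare$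

We also recall the Wold decomposition. If $V$ is an isometry on $P$ and $E=\ker V^*=(VP)^\perp$, then $P=P_u\oplus\bigoplus_{n\ge0}V^nE$, where both summands reduce $V$, $V$ is unitary on $P_u=\bigcap_nV^nP$, and $V$ on the second summand is unitarily equivalent to multiplication by $z$ on $\mathbb H^2(E)$. Since the action of $z$ determines the module structure, this is a decomposition of Hilbert modules, $P\cong P_u\oplus\mathbb H^2(E)$, and $E\cong P/zP$.

**Theorem 6.**

(a) Let $P$ be an isometric Hilbert module, $V$ = multiplication by $z$. Then $P$ is projective in $\mathcal H$ if and only if $\dim(P/zP)=\dim\ker V^*<\infty$. In particular $\mathbb H^2(E)$ is projective in $\mathcal H$ if and only if $\dim E<\infty$. If $\dim E=n$, lifts out of $\mathbb H^2(E)$ exist with $\|\psi\|\le\sqrt n\,G\alpha_K\beta_B\|\varphi\|$.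

(b) A cramped Hilbert module $P$ is projective in $\mathcal H$ if and only if there is $c>0$ with $\|z^k\cdot h\|\ge c\|h\|$ for all $h\in P$, $k\ge0$, and $\dim(P/zP)<\infty$. Equivalently, $P$ is similar to $U\oplus\mathbb H^2(\mathbb C^n)$ with $U$ unitary and $n<\infty$.

Proof of (a). Write $P\cong P_u\oplus\mathbb H^2(E)$ as above.

**Step 1 (finite dimension suffices).** This step is a direct-sum argument. If $\dim E=n<\infty$, then $P$ is the direct sum of the unitary module $P_u$ and $n$ copies of $\mathbb H^2$, so it is projective by Proposition 1, Theorem 3 and Lemma 5. For the norm bound, let $e_1,\dots,e_n$ be an orthonormal basis of $E$ and let $\varphi:\mathbb H^2(E)\to L$ be a morphism. Lift each restriction $\varphi_i=\varphi|_{\mathbb H^2\otimes e_i}$ by Theorem 3 to $\psi_i$ with $\|\psi_i\|\le G\alpha_K\beta_B\|\varphi\|$, and let $\psi(\sum h_i\otimes e_i)=\sum\psi_ih_i$. Then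
$$\Bigl\|\sum\psi_ih_i\Bigr\|\le\sum\|\psi_i\|\,\|h_i\|\le\Bigl(\sum\|\psi_i\|^2\Bigr)^{1/2}\Bigl(\sum\|h_i\|^2\Bigr)^{1/2},$$
so $\|\psi\|\le\sqrt n\,G\alpha_K\beta_B\|\varphi\|$.

**Step 2 (infinite dimension: a uniform lifting constant).** Suppose $\dim E=\infty$ and $P$ is projective. We aim to show that $\mathbb H^2(H)$ is then projective for every Hilbert space $H$, which contradicts Pisier's example; this step prepares the constant. A closed separable infinite-dimensional subspace $E_0\subset E$ gives a direct summand $\mathbb H^2(E_0)\cong\mathbb H^2(\ell^2)$ of $P$, so $\mathbb H^2(\ell^2)$ is projective by Lemma 5. Let $B:K\to L$ be a surjective morphism. The spaces of morphisms $\mathrm{Hom}(\mathbb H^2(\ell^2),K)$ and $\mathrm{Hom}(\mathbb H^2(\ell^2),L)$ are norm-closed spaces of operators, hence Banach spaces, and $\theta\mapsto B\theta$ is a bounded map from the first to the second. It is surjective by projectivity. By the open mapping theorem there is $c$ such that every $\eta\in\mathrm{Hom}(\mathbb H^2(\ell^2),L)$ has a lift $\theta$ with $\|\theta\|\le c\|\eta\|$.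

**Step 3 (infinite dimension: from $\ell^2$ to every $H$).** This step lifts over finite-dimensional subspaces of $H$ and takes a limit. Let $\varphi:\mathbb H^2(H)\to L$ be a morphism. For a finite-dimensional subspace $F\subset H$ let $p_F$ be the projection of $H$ onto $F$, let $j:F\to\ell^2$ be an isometry, and let $J=I\otimes j:\mathbb H^2(F)\to\mathbb H^2(\ell^2)$. The operators $J$, $J^*=I\otimes j^*$ and $I\otimes p_F$ act on the second tensor factor, and multiplication by $f$ acts on the first, so all three are module maps; also $J^*J=I$. Lift $\varphi|_{\mathbb H^2(F)}J^*$, whose norm is at most $\|\varphi\|$, to $\theta:\mathbb H^2(\ell^2)\to K$ with $\|\theta\|\le c\|\varphi\|$, and put $\psi_F=\theta J(I\otimes p_F)$. Then $\psi_F$ is a module map on $\mathbb H^2(H)$ with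
$$\|\psi_F\|\le c\|\varphi\|,\qquad B\psi_F=\varphi|_{\mathbb H^2(F)}J^*J(I\otimes p_F)=\varphi(I\otimes p_F).$$
Order the subspaces $F$ by inclusion and let $\psi$ be a WOT cluster point of the bounded net $(\psi_F)$. It is a bounded module map, because $\psi_F(M_z\otimes I)=T_K\psi_F$ passes to the limit, where $M_z$ is multiplication by $z$ on $\mathbb H^2$. Since $I\otimes p_F\to I$ strongly, $B\psi=\varphi$. So $\mathbb H^2(H)$ is projective for every $H$, a contradiction. $\blacksquare$

Proof of (b).

**Step 1 (the conditions suffice).** This step changes the inner product so that (a) applies. Let $T$ be multiplication by $z$ on $P$. Then $c\|h\|\le\|T^nh\|\le\alpha_P\|h\|$ for all $n\ge0$. With a Banach limit, which may be taken positive, put (following Sz.-Nagy)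
$$[h,k]=\mathrm{LIM}_n\,\langle T^nh,T^nk\rangle .$$
This form is sesquilinear and $c^2\|h\|^2\le[h,h]\le\alpha_P^2\|h\|^2$, so it is an equivalent inner product. By shift invariance $[Th,Tk]=[h,k]$. Hence the identity map is a similarity from $P$ to an isometric module, with the same finite $\dim(P/zP)$. By (a) and Lemma 5, $P$ is projective. This direction does not use that $P$ is cramped.

**Step 2 (the conditions are necessary).** This step maps an isometric module onto $P$ and uses projectivity to place $P$ inside it. Let $P$ be cramped and projective. The asserted properties are invariant under similarity, so we may assume that $P$ is contractive and that $T$, multiplication by $z$, is a contraction. Let $D_T=(I-T^*T)^{1/2}$, let $M=P\oplus P\oplus P\oplus\cdots$ be the $\ell^2$-sum, and define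
$$V(h,x_0,x_1,\dots)=(Th,\,D_Th,\,x_0,\,x_1,\dots).$$
Since $\|Th\|^2+\|D_Th\|^2=\|h\|^2$, $V$ is an isometry, and by von Neumann's inequality it makes $M$ an isometric Hilbert module. The projection $Q(h,x_0,x_1,\dots)=h$ satisfies $QV=TQ$, so it is a surjective morphism $M\to P$. By projectivity there is a morphism $\psi:P\to M$ with $Q\psi=\mathrm{id}_P$. Then $\|h\|=\|Q\psi h\|\le\|\psi h\|$, so $\psi$ is bounded below and its range $N$ is closed. Because $\psi T=V\psi$, $N$ is invariant under $V$. So $N$, with the isometry $V|_N$, is an isometric Hilbert module, and $\psi:P\to N$ is a similarity. If $P\ne0$,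
$$\|\psi\|\,\|T^kh\|\ge\|\psi T^kh\|=\|V^k\psi h\|=\|\psi h\|\ge\|h\|,$$
so the lower bound holds with $c=1/\|\psi\|$; for $P=0$ there is nothing to prove. The module $N$ is projective by Lemma 5, so $\dim(N/zN)<\infty$ by (a), and $\dim(P/zP)=\dim(N/zN)$.

**Step 3 (the equivalent description).** This step translates the two conditions into a normal form. If they hold, Step 1 shows that $P$ is similar to an isometric module $P'$ with $\dim(P'/zP')=n<\infty$, and the Wold decomposition gives $P'\cong U\oplus\mathbb H^2(\mathbb C^n)$ with $U$ unitary. Conversely, on $U\oplus\mathbb H^2(\mathbb C^n)$ multiplication by $z$ is an isometry and the quotient by its range has dimension $n$. A similarity preserves this dimension and turns the isometry into an operator whose powers are uniformly bounded below, so both conditions hold. $\blacksquare$
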